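# Powers of a generic element, and the bound $\dim L\le p^r+r$

## The tower of $p$-th powers inside a centralizer

Throughout, $F$ is a field of characteristic $p>0$ and $L$ is a Lie algebra over $F$. We let $\operatorname{ad}$ act on the right:
$$u\,(\operatorname{ad}x)=[u,x].$$
The Jacobi identity then says that $\operatorname{ad}[x,y]=(\operatorname{ad}x)(\operatorname{ad}y)-(\operatorname{ad}y)(\operatorname{ad}x)$, so the space $\operatorname{ad}L$ of inner derivations is closed under commutators. Long brackets are left-normed: $[u,x,y]=[[u,x],y]$. We write $C(x)=\{u\in L:[u,x]=0\}$ for the centralizer of $x$.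

Suppose that in $L$ the $p$-th power of an inner derivation is always inner:

**(R)** for every $x\in L$ there is $x'\in L$ with $(\operatorname{ad}x)^p=\operatorname{ad}x'$.

Start from $x_0=x$ and apply (R) repeatedly. We obtain elements $x_0,x_1,x_2,\dots$ of $L$ with
$$\operatorname{ad}x_k=(\operatorname{ad}x)^{p^k},\qquad k\ge 0 .$$
We call this a *tower* over $x$. The whole tower commutes with $x$: since $[x,x]=0$,
$$[x,x_k]=x\,(\operatorname{ad}x)^{p^k}=0,\qquad\text{so } x_k\in C(x).$$

So (R) puts elements into the centralizer of $x$, and $\operatorname{ad}x_k$ moves things $p^k$ steps down the lower central series. If the centralizer is small, the tower must soon become degenerate. Here is what this looks like in one algebra with (R) and in one without.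

**Example 1 (an algebra with (R)).** Let $p=2$, let $V$ have basis $v_1,\dots,v_4$, and let $X$ be the shift $v_iX=v_{i+1}$ for $i<4$, $v_4X=0$. Let $M=\langle X,X^2\rangle\ltimes V$, where $V$ and $\langle X,X^2\rangle$ are abelian and $[v,X]=vX$, $[v,X^2]=vX^2$. The square of $\operatorname{ad}X$ is $\operatorname{ad}X^2$. So over $x=X$ we may take $x_0=X$, $x_1=X^2$, $x_2=0$. The centralizer is $C(X)=\langle X,X^2,v_4\rangle$: it consists of two members of the tower and the center.

**Example 2 (an algebra without (R)).** For any $p$, let $V$ have basis $v_1,\dots,v_{p+1}$, let $X$ be the shift, and take $\langle X\rangle\ltimes V$. Here $C(X)=\langle X,v_{p+1}\rangle$ and $v_{p+1}$ is central. An element $x'$ with $\operatorname{ad}x'=(\operatorname{ad}X)^p$ would lie in $C(X)$, so $\operatorname{ad}x'=\lambda\operatorname{ad}X$ for some $\lambda\in F$. But $(\operatorname{ad}X)^p$ sends $v_1$ to $v_{p+1}$, and $\lambda \operatorname{ad}X$ sends it to $\lambda v_2$. Since $p+1>2$, this is impossible, and (R) fails. The centralizer has no room for $x_1$.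

The tower is for proving an upper bound on the dimension of a restricted Lie algebra in terms of its coclass.

## Coclass, restricted algebras, and the inequality to be proved

**Definition (restricted Lie algebra).** A restricted Lie algebra, or Lie $p$-algebra, is a Lie algebra $L$ over $F$ with a $p$-map $x\mapsto x^p$ satisfying the usual axioms. These are $(\lambda x)^p=\lambda^px^p$, $\operatorname{ad}(x^p)=(\operatorname{ad}x)^p$, and Jacobson's formula for $(x+y)^p$. We shall use only the second, which says that a restricted Lie algebra satisfies (R) with $x'=x^p$.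

**Definition (lower central series, coclass).** Put $\gamma_1=\gamma_1(L)=L$ and $\gamma_{n+1}=[\gamma_n,L]$. Recall that $[\gamma_i,\gamma_j]\subseteq\gamma_{i+j}$. If $L$ is finite-dimensional and nilpotent, its class $c$ is the least integer with $\gamma_{c+1}=0$, and its *coclass* is $\dim L-c$.

With $\mathrm{gr}_i=\gamma_i/\gamma_{i+1}$ and $d_i=\dim\mathrm{gr}_i$ we have $d_i\ge1$ for $1\le i\le c$, and
$$\text{coclass of }L=\sum_{i=1}^c(d_i-1).$$
Every term is nonnegative, so $L/\gamma_{n+1}$ has coclass at most that of $L$. The coclass measures how far the layers $\mathrm{gr}_i$ are from being one-dimensional. In Example 1, $\gamma_j=\langle v_j,\dots,v_4\rangle$ for $j\ge2$, so $(d_1,d_2,d_3,d_4)=(3,1,1,1)$: class $4$, coclass $2$, dimension $6$.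

For a possibly infinite-dimensional $L$, we say that $L$ has *finite coclass* $r$ if $\bigcap_n\gamma_n(L)=0$ (that is, $L$ is residually nilpotent), and
$$\sup_{n\ge1}\bigl(\text{coclass of }L/\gamma_{n+1}(L)\bigr)=r .$$
It is part of this condition that the quotients $L/\gamma_{n+1}(L)$ are finite-dimensional. For finite-dimensional nilpotent $L$ we recover the coclass. Coclass $1$ is called *maximal class*.

The question, whose source is the paper "Restricted Lie Algebras Of Maximal Class", is this. *If a restricted Lie algebra has finite coclass $r$, is $\dim L\le p^r+r$?* The following is known. A restricted Lie algebra of finite coclass $r$ has dimension at most $2p^r+r+1$ for odd $p$, and at most $6\cdot2^r+r+1$ for $p=2$. For $r=1$ the bound $p+1$ holds and is best possible. For each $r\ge1$ there are restricted Lie algebras of coclass $r$ and dimension $p^r+r$. None of these facts will be used. The answer is yes, and we shall prove three statements.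

**Theorem A.** Let $L$ be a finite-dimensional nilpotent Lie algebra of class $c$ and coclass $r$ over a field of characteristic $p$, satisfying (R). Then $c\le p^r$.

**Theorem B.** Let $L$ satisfy (R) (for example, let $L$ be restricted) and have finite coclass $r$. Then $L$ is finite-dimensional and nilpotent of class at most $p^r$, and $\dim L\le p^r+r$.

**Theorem C.**

1. Let $L$ satisfy (R), not necessarily residually nilpotent, with $\sup_n\operatorname{coclass}(L/\gamma_{n+1}(L))=r<\infty$. Then $\gamma_{p^r+1}(L)=\gamma_n(L)$ for all $n\ge p^r+1$, and $\dim L/\gamma_{p^r+1}(L)\le p^r+r$.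
2. Let $r\ge1$ and let $F$ be any field of characteristic $p$. A nonzero restricted Lie algebra of finite coclass $r$ and dimension $n$ exists over $F$ if and only if $r+1\le n\le p^r+r$.

Theorem A carries all the difficulty.

## How property (R) behaves

We work with (R) rather than with the $p$-map because (R) is easy to move around.

**Quotients.** If $L$ satisfies (R) and $I$ is an ideal, then $L/I$ satisfies (R): take the image of $x'$.

**Spanning sets.** Let $P$ be the set of $x\in L$ with $(\operatorname{ad}x)^p\in\operatorname{ad}L$. Then $P$ is a subspace. It is closed under scalars, since $(\operatorname{ad}\lambda x)^p=\lambda^p(\operatorname{ad}x)^p$. For sums, recall Jacobson's formula in an associative algebra of characteristic $p$: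
$$(A+B)^p=A^p+B^p+\sum_js_j(A,B),$$
where each $s_j(A,B)$ lies in the Lie algebra generated by $A$ and $B$. For $p=2$ this is $(A+B)^2=A^2+B^2+[A,B]$. Apply it with $A=\operatorname{ad}x$, $B=\operatorname{ad}y$ and $x,y\in P$. The first two terms are in $\operatorname{ad}L$ by assumption, and the others because $\operatorname{ad}L$ is closed under commutators. Hence *(R) holds as soon as $(\operatorname{ad}x)^p$ is inner for all $x$ in a spanning set of $L$*. The theorems therefore hold under that hypothesis.

**Field extensions.** If $L$ satisfies (R) and $K/F$ is a field extension, then $L\otimes_FK$ satisfies (R), because it is spanned over $K$ by $L\otimes1$. Since $\gamma_i(L\otimes_FK)=\gamma_i(L)\otimes_FK$, the numbers $d_i$ do not change.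

## Coclass $0$ and coclass $1$ by hand

We shall use one elementary remark repeatedly: *if $L$ is nilpotent of class $c\ge2$, then $d_1\ge2$.* If $d_1=1$, then $L=Fx+\gamma_2$ and $\gamma_2=[L,L]\subseteq F[x,x]+[\gamma_2,L]=\gamma_3$. So $\gamma_2=\gamma_3=\cdots=0$ and $c\le1$. In particular coclass $0$ forces $c\le1=p^0$, which is Theorem A for $r=0$.

Now let $r=1$, and suppose that $L$ satisfies (R) and has class at least $p+1$. Pass to $L/\gamma_{p+2}$, which has class $c=p+1$, still satisfies (R), and has coclass at most $1$; its coclass is not $0$, by the remark. The remark also gives $d_1=2$ and $d_2=\dots=d_{p+1}=1$. Put $V=\mathrm{gr}_1$, a plane.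

For $x\in V$ and $2\le j\le p$, the map $\mathrm{gr}_j\to\mathrm{gr}_{j+1}$, $u\mapsto[u,x]$, goes between lines and depends linearly on $x$. It is not zero for all $x$, because $\mathrm{gr}_{j+1}=[\mathrm{gr}_j,V]\ne0$. So it vanishes exactly for $x$ in one line of $V$. This gives $p-1$ values of $j$ and at most $p-1$ bad lines, while $V$ has at least $p+1$ lines. Choose $x\in L$ whose image in $V$ is nonzero and on no bad line. On $\mathrm{gr}_1$ the map $y\mapsto[y,x]$ kills the image of $x$; for $y$ outside that line, $[y,x]$ spans $\mathrm{gr}_2$.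

*The centralizer.* An element of $C(x)$ has image in $V$ proportional to that of $x$. After subtracting a multiple of $x$ it lies in $C(x)\cap\gamma_2$. Since $\operatorname{ad}x$ is injective $\mathrm{gr}_j\to\mathrm{gr}_{j+1}$ for $2\le j\le p$, we have $C(x)\cap\gamma_2\subseteq\gamma_{p+1}$. So $C(x)=\langle x\rangle+\gamma_{p+1}$, with $\gamma_{p+1}$ central.

*The tower.* The element $x_1$ lies in $C(x)$, so $(\operatorname{ad}x)^p=\lambda\operatorname{ad}x$ for some $\lambda$. If $\lambda\ne0$, the nilpotent map $\operatorname{ad}x$ has a minimal polynomial $T^N$ dividing $T^p-\lambda T$. Then $N\le1$ and $\operatorname{ad}x=0$, which is false. So $(\operatorname{ad}x)^p=0$.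

*The chain.* Take $y$ outside $\langle x\rangle+\gamma_2$. Then $[y,x]$ spans $\mathrm{gr}_2$, and $\operatorname{ad}x$ maps each line $\mathrm{gr}_j$ onto the next one. Hence $y(\operatorname{ad}x)^p$ spans $\mathrm{gr}_{p+1}\ne0$. This contradicts $(\operatorname{ad}x)^p=0$, so $c\le p$.

## Nonzero maps with zero composite

Let us try the same proof for larger $r$. Assume $c=p^r+1$, choose $x$ acting nontrivially $\mathrm{gr}_i\to\mathrm{gr}_{i+1}$ for every $i$, show by means of the tower that $(\operatorname{ad}x)^{p^r}=0$, and contradict this by following an element of $\mathrm{gr}_1$ down $p^r=c-1$ steps to $\mathrm{gr}_c$. The first half can be rescued. The second half stops at a definite place. When the layers $\mathrm{gr}_i$ have dimension at least $2$, the maps $\mathrm{gr}_{i-1}\to\mathrm{gr}_i$ and $\mathrm{gr}_i\to\mathrm{gr}_{i+1}$ given by $x$ may both be nonzero while the image of the first lies in the kernel of the second.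

**Example 3.** Let $p=3$, let $V$ be three-dimensional, and let $L=V\oplus\Lambda^2V\oplus\Lambda^3V$ with
$$[v,w]=v\wedge w,\qquad[v\wedge w,u]=v\wedge w\wedge u=-[u,v\wedge w],$$
all other brackets of homogeneous elements being zero. Only three elements of $V$ can violate the Jacobi identity, and for them
$$[v,w,u]+[w,u,v]+[u,v,w]=3\,v\wedge w\wedge u=0 .$$
So $L$ is a Lie algebra, nilpotent of class $3$, with $(d_1,d_2,d_3)=(3,3,1)$ and coclass $4$. It satisfies (R), because $(\operatorname{ad}x)^3$ maps $L$ into $\gamma_4=0$. For every nonzero $x\in V$ the maps $V\to\Lambda^2V$ and $\Lambda^2V\to\Lambda^3V$ given by $x$ are nonzero: complete $x$ to a basis $x,v,w$ and note $v\wedge x\ne0$, $v\wedge w\wedge x\neq0$. But $[v,x,x]=v\wedge x\wedge x=0$ for all $v$ and $x$. The composite vanishes identically although both factors never do.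

The way past this is to ask what a break in the chain would imply, instead of trying to exclude it directly. In a minimal counterexample the centralizer of a generic $x$ will turn out to be *exactly* the span of $x_0,\dots,x_{r-1}$ and the center. So there is no slack in the dimension count, and every vector of a layer killed by $x$ lifts to an actual element of $L$ commuting with $x$. If the chain breaks in $\mathrm{gr}_i$, the vector $w\in\mathrm{gr}_i$ at which it breaks lifts to a combination $s$ of the $x_k$. Since $s$ lies as deep as $\gamma_i$, only powers $x_k$ with $p^k\ge i$ can occur in it. Then $\operatorname{ad}s$ is a combination of powers $(\operatorname{ad}x)^{p^k}$ with exponents beyond the break, and these act trivially from $\mathrm{gr}_1$ to $\mathrm{gr}_{i+1}$. So $w$ is killed by *every* element of $V$ and not just by $x$. Varying $x$, we find $\mathrm{gr}_{i+1}=0$, which is absurd. The next three sections carry this out.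

## A minimal counterexample is thin below $\gamma_m$

To prove Theorem A we may replace $L$ by $L\otimes_FK$ with $K\supseteq F$ infinite, for example $K=F(t)$: (R), $c$ and $r$ are preserved. So fix an infinite field $F$ and suppose that Theorem A fails over $F$.

**Step 0: reductions.** *This step fixes the class and makes the lower part of the lower central series one-dimensional.* Choose a counterexample $L$ with $r$ minimal. Its class satisfies $c\ge p^r+1\ge2$, so $d_1\ge2$ and $r\ge1$. The quotient $L/\gamma_{p^r+2}$ satisfies (R), has class $p^r+1$, and has coclass $r'\le r$. Since $p^r+1>p^{r'}$, it is again a counterexample, so $r'=r$ by minimality. Replace $L$ by this quotient. Now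
$$c=p^r+1.$$

Let $0=Z_0\subseteq Z_1\subseteq Z_2\subseteq\cdots$ be the upper central series, $Z=Z_1$ the center. We need two standard facts, for $0\le i\le c$.

First, $\gamma_{c+1-i}\subseteq Z_i$. This is clear for $i=0$. Inductively, $[\gamma_{c+1-i},L]=\gamma_{c+1-(i-1)}\subseteq Z_{i-1}$, which says $\gamma_{c+1-i}\subseteq Z_i$. Since $\dim\gamma_{c+1-i}=d_{c+1-i}+\dots+d_c\ge i$, we get $\dim Z_i\ge i$.

Second, $L/Z_i$ has class exactly $c-i$. By the first fact $\gamma_{c-i+1}\subseteq Z_i$, so the class is at most $c-i$. If $\gamma_j\subseteq Z_i$, then $\gamma_{j+i}=0$, so $j+i\ge c+1$; hence the class is not smaller.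

The coclass of $L/Z_i$ is therefore
$$\dim L-\dim Z_i-(c-i)=r+i-\dim Z_i\le r .$$
Let $1\le i\le p^r-p^{r-1}$. Then $L/Z_i$ has class $c-i\ge p^{r-1}+1$. If $\dim Z_i>i$, its coclass is some $r''\le r-1$, and its class exceeds $p^{r-1}\ge p^{r''}$. It would be a counterexample of smaller coclass. So $\dim Z_i=i$, and since $Z_i$ contains $\gamma_{c+1-i}$, of dimension at least $i$, we have $Z_i=\gamma_{c+1-i}$, of dimension exactly $i$. As $i$ runs from $1$ to $p^r-p^{r-1}$, the index $c+1-i$ runs from $c$ down to $p^{r-1}+2$. Put
$$m:=p^{r-1}+1 .$$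
We have shown
$$d_j=1\ \text{ for } m+1\le j\le c,\qquad Z=\gamma_c,\quad\dim Z=1. \tag{1}$$
Note that $c-m=p^r-p^{r-1}$.

## The centralizer of a generic element is its tower plus the center

**Notation.** Let $V=\mathrm{gr}_1=L/\gamma_2$. For $x\in V$ and $1\le i\le c-1$ let
$$A_i(x):\mathrm{gr}_i\to\mathrm{gr}_{i+1},\qquad u\mapsto[u,x].$$
This is well defined because $[\gamma_i,\gamma_2]\subseteq\gamma_{i+2}$ and $[\gamma_{i+1},L]=\gamma_{i+2}$. It is linear in $x$. For $x\in L$ we write $A_i(x)$ for the map given by the image of $x$ in $V$. The map $\mathrm{gr}_i\to\mathrm{gr}_{i+l}$ induced by $(\operatorname{ad}x)^l$ is $A_{i+l-1}(x)\circ\dots\circ A_i(x)$.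

Since $\mathrm{gr}_{i+1}=\sum_{x\in V}\operatorname{im}A_i(x)\ne0$, the function $x\mapsto A_i(x)$ is not identically zero. Fix bases of the layers and choose a matrix entry $\alpha_i$ of $A_i(x)$ that is a nonzero linear form in $x\in V$. Put
$$f=\prod_{i=1}^{c-1}\alpha_i .$$
This is a nonzero polynomial, and over the infinite field $F$ a nonzero polynomial is a nonzero function. Call $x$ (in $V$, or in $L$ via its image in $V$) *generic* if $f(x)\ne0$. Then $A_i(x)\ne0$ for all $1\le i\le c-1$.

In Example 1, for $x\equiv\alpha v_1+\beta X+\delta X^2$ modulo $\gamma_2$, we have $A_1(x)v_1=\beta v_2$, $A_1(x)X=-\alpha v_2$, $A_1(x)X^2=0$ and $A_j(x)v_j=\beta v_{j+1}$ for $j=2,3$. With $\alpha_1=\alpha_2=\alpha_3=\beta$, an element is generic exactly when $\beta\ne0$.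

**Step 1: $\dim C(x)\le r+1$ for generic $x\in L$.** *This step bounds the room available to the tower.* Filter $C(x)$ by the subspaces $C(x)\cap\gamma_i$. The quotient $(C(x)\cap\gamma_i)/(C(x)\cap\gamma_{i+1})$ embeds in $\mathrm{gr}_i$. For $i\le c-1$ its image lies in $\ker A_i(x)$, because its elements are represented by $u$ with $[u,x]=0$; and $\dim\ker A_i(x)\le d_i-1$, because $A_i(x)\ne0$. For $i=c$ the quotient has dimension at most $d_c=1$. Summing,
$$\dim C(x)\le\sum_{i<c}\dim\ker A_i(x)+d_c\le\sum_{i\le c}(d_i-1)+1=r+1. \tag{2}$$

**Step 2: how deep a combination of the tower can lie.** *This step shows that the leading term $x_a$ keeps an element out of $\gamma_{p^a+1}$.* Let $x\in L$ be generic, with tower $x_0,x_1,\dots$, and let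
$$s=\sum_{k=a}^{r-1}c_kx_k+z,\qquad 0\le a\le r-1,\quad c_a\ne0,\quad z\in Z,$$
with $c_k\in F$. *Then $s\notin\gamma_{p^a+1}$, and $\operatorname{ad}s\ne0$.*

For $m\le j\le c-1$ the map $A_j(x)$ is nonzero, and its target $\mathrm{gr}_{j+1}$ is one-dimensional by (1). So it is surjective. Hence for $0\le l\le c-m=p^r-p^{r-1}$ the map $\mathrm{gr}_m\to\mathrm{gr}_{m+l}$ induced by $(\operatorname{ad}x)^l$ is surjective onto a nonzero space. Here we are in the part of $L$ where the chain cannot break, and this part is long enough: $p^a\le p^{r-1}\le p^r-p^{r-1}$, since $p\ge2$. So we may take $l=p^a$ and find $u\in\gamma_m$ with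
$$u(\operatorname{ad}x)^{p^a}\notin\gamma_{m+p^a+1}.$$
For $k>a$ we have $u(\operatorname{ad}x)^{p^k}\in\gamma_{m+p^k}\subseteq\gamma_{m+p^a+1}$. Since $[u,z]=0$ and $\operatorname{ad}x_k=(\operatorname{ad}x)^{p^k}$,
$$[u,s]=\sum_{k=a}^{r-1}c_k\,u(\operatorname{ad}x)^{p^k}\notin\gamma_{m+p^a+1}.$$
In particular $[u,s]\ne0$, so $\operatorname{ad}s\ne0$. If $s$ were in $\gamma_{p^a+1}$, then $[u,s]\in[\gamma_m,\gamma_{p^a+1}]\subseteq\gamma_{m+p^a+1}$, a contradiction.

**Step 3: there is no slack.** *This step combines the two bounds on $C(x)$ and draws the consequences of equality.* Let $x\in L$ be generic. By Step 2 no nontrivial linear combination of $x_0,\dots,x_{r-1}$ lies in $Z$. So these elements are linearly independent modulo $Z$. They lie in $C(x)$, and so does $Z$, which has dimension $1$. Hence $\dim C(x)\ge r+1$. With (2) this gives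
$$C(x)=\langle x_0,\dots,x_{r-1}\rangle\oplus Z, \tag{3}$$
and every inequality used in deriving (2) is an equality. Read layer by layer for $1\le i\le c-1$, this means first that $\dim\ker A_i(x)=d_i-1$, that is,
$$\operatorname{rank}A_i(x)=1, \tag{4}$$
and second that the embedding of $(C(x)\cap\gamma_i)/(C(x)\cap\gamma_{i+1})$ in $\ker A_i(x)$ is onto:
$$\text{every }w\in\ker A_i(x)\text{ has the form }s+\gamma_{i+1}\text{ with }s\in C(x)\cap\gamma_i. \tag{5}$$

There is a third consequence:
$$(\operatorname{ad}x)^{p^r}=0. \tag{6}$$
Since $x_r\in C(x)$, (3) gives $(\operatorname{ad}x)^{p^r}=\operatorname{ad}x_r=\sum_{k<r}a_k(\operatorname{ad}x)^{p^k}$ with $a_k\in F$. The map $\operatorname{ad}x$ is nilpotent, so its minimal polynomial is some $T^N$, and $T^N$ divides $T^{p^r}-\sum_{k<r}a_kT^{p^k}$. If some $a_k\ne0$ with $k\le r-1$, the divisibility forces $N\le p^k\le p^{r-1}$. Then $\operatorname{ad}x_{r-1}=(\operatorname{ad}x)^{p^{r-1}}=0$, contradicting Step 2 with $s=x_{r-1}$. So all $a_k$ are zero, and (6) holds.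

## The degree where the chain breaks

**Step 4: locating the break.** *This step finds the first degree at which the composite vanishes identically, and enough elements $x$ for which it did not vanish earlier.* For $0\le j\le c-1$ put
$$B_j(x)=A_j(x)\circ\dots\circ A_1(x):V\to\mathrm{gr}_{j+1},\qquad B_0=\mathrm{id}.$$
It is induced by $(\operatorname{ad}x)^j$, and its matrix entries are polynomial functions of $x\in V$.

Since $c-1=p^r$, (6) gives $B_{c-1}(x)=0$ for every generic $x$. So $f$ times any entry of $B_{c-1}$ vanishes on all of $V$. Over an infinite field a product of nonzero polynomials is not the zero function; hence every entry is zero, and $B_{c-1}\equiv0$ on $V$. On the other hand $B_1=A_1\not\equiv0$. Let $i$ be the least index with $B_i\equiv0$ on $V$. Then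
$$2\le i\le c-1,\qquad B_{i-1}\not\equiv0 .$$
Let $b$ be a matrix entry of $B_{i-1}$ that is a nonzero polynomial, and put
$$U=\{x\in V: f(x)b(x)\ne0\}.$$
The set $U$ spans $V$. Otherwise some nonzero linear form $\ell$ on $V$ vanishes on $U$. Then the product $fb\ell$ vanishes on $V$, which is impossible over an infinite field, because $f$, $b$ and $\ell$ are nonzero polynomials.

**Step 5: the break spreads from $x$ to all of $V$.** *This step derives the contradiction.* Let $x\in U$, and let the same letter denote a lift to $L$; it is generic, so Steps 1 to 3 apply.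

By (4), $\operatorname{im}A_{i-1}(x)$ is one-dimensional. It contains $\operatorname{im}B_{i-1}(x)$, which is nonzero since $b(x)\ne0$. So the two images are equal, and
$$A_i(x)\bigl(\operatorname{im}A_{i-1}(x)\bigr)=A_i(x)\bigl(\operatorname{im}B_{i-1}(x)\bigr)=\operatorname{im}B_i(x)=0 .$$
Let $w$ span $\operatorname{im}A_{i-1}(x)\subseteq\mathrm{gr}_i$. Then $0\ne w\in\ker A_i(x)$.

Now lift $w$. By (5) there is $s\in C(x)\cap\gamma_i$ with $s+\gamma_{i+1}=w$, and by (3),
$$s=\sum_{k=0}^{r-1}c_kx_k+z,\qquad z\in Z .$$
Not all $c_k$ are zero: otherwise $s\in Z=\gamma_c\subseteq\gamma_{i+1}$, against $w\ne0$. Let $a$ be the least index with $c_a\ne0$. By Step 2, $s\notin\gamma_{p^a+1}$. But $s\in\gamma_i$. Hence $i<p^a+1$, that is,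
$$i\le p^a .$$

Let $y\in L$ be arbitrary. Since $B_i(x)=0$, we have $y(\operatorname{ad}x)^i\in\gamma_{i+2}$. Applying $\operatorname{ad}x$ further keeps us in $\gamma_{i+2}$, so $y(\operatorname{ad}x)^{p^k}\in\gamma_{i+2}$ whenever $p^k\ge i$, in particular for all $k\ge a$. Therefore
$$[y,s]=\sum_{k=a}^{r-1}c_k\,y(\operatorname{ad}x)^{p^k}\in\gamma_{i+2}.$$
So $[s,y]\in\gamma_{i+2}$, that is, $A_i(y)w=0$. As $w$ spans $\operatorname{im}A_{i-1}(x)$, we have proved
$$A_i(y)\,A_{i-1}(x)=0\qquad\text{for all }x\in U,\ y\in V .$$
The left side is linear in $x$ and $U$ spans $V$, so this holds for all $x,y\in V$. But $\mathrm{gr}_{i+1}=[\mathrm{gr}_{i-1},V,V]$ is the sum of the images of the maps $A_i(y)A_{i-1}(x)$ over $x,y\in V$. Hence $\mathrm{gr}_{i+1}=0$. Since $i+1\le c$, this is a contradiction, and Theorem A is proved. $\blacksquare$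

## From nilpotent algebras to finite coclass

**Proof of Theorem C(1).** Let $L$ satisfy (R) with $\sup_n\operatorname{coclass}(L/\gamma_{n+1})=r<\infty$. In particular all $L/\gamma_{n+1}$ are finite-dimensional. Suppose $\gamma_{p^r+1}\ne\gamma_{p^r+2}$. Then $Q=L/\gamma_{p^r+2}$ is finite-dimensional and satisfies (R). It is nilpotent of class exactly $p^r+1$, since $\gamma_{p^r+1}(Q)=\gamma_{p^r+1}/\gamma_{p^r+2}\ne0$. Its coclass is some $r'\le r$. Theorem A gives $p^r+1\le p^{r'}\le p^r$, a contradiction. So $\gamma_{p^r+1}=\gamma_{p^r+2}$, and bracketing with $L$ repeatedly gives $\gamma_{p^r+1}=\gamma_n$ for all $n\ge p^r+1$. The algebra $L/\gamma_{p^r+1}$ has class at most $p^r$ and coclass at most $r$. Its dimension is the sum of the two, hence at most $p^r+r$. $\blacksquare$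

**Proof of Theorem B.** Let $L$ satisfy (R) and have finite coclass $r$. Part C(1) applies, and now also $\bigcap_n\gamma_n(L)=0$. By C(1) this intersection is $\gamma_{p^r+1}(L)$. So $\gamma_{p^r+1}(L)=0$, and $L=L/\gamma_{p^r+1}(L)$ is finite-dimensional and nilpotent of class $c\le p^r$. Its coclass is $r$, so $\dim L=c+r\le p^r+r$. $\blacksquare$

Since restricted Lie algebras satisfy (R), this answers the question: a restricted Lie algebra of finite coclass $r$ satisfies $\dim L\le p^r+r$.

## Shift algebras of every dimension from $r+1$ to $p^r+r$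

**Proof of Theorem C(2), necessity.** Let $L$ be a nonzero restricted Lie algebra of finite coclass $r$. By Theorem B it is nilpotent of some class $c\le p^r$, and $c\ge1$ because $L\ne0$. Since $\dim L=c+r$, we get $r+1\le\dim L\le p^r+r$.

**Proof of Theorem C(2), sufficiency.** We generalize Example 1, letting the tower of the shift be exactly as long as the coclass allows. Let $V$ have basis $v_1,\dots,v_{p^r}$ over $F$, and let $X$ act by $v_iX=v_{i+1}$ for $i<p^r$ and $v_{p^r}X=0$. Then $X^{p^r}=0$, and $X,X^2,\dots,X^{p^r-1}$ are linearly independent, since they send $v_1$ to different basis vectors. Let $A$ be the abelian Lie algebra with basis $X^{p^k}$, $0\le k<r$. Put $M=A\ltimes V$ with $V$ abelian and $[v,T]=vT$ for $v\in V$, $T\in A$. This is a Lie algebra because the maps in $A$ commute.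

*Class and coclass.* We have $\gamma_2(M)=[V,A]=\langle v_2,\dots,v_{p^r}\rangle$, because $X$ already produces this space and higher powers of $X$ produce subspaces of it. In the same way $\gamma_j(M)=\langle v_j,\dots,v_{p^r}\rangle$ for $2\le j\le p^r$, and $\gamma_{p^r+1}(M)=0$. So $d_1=(r+p^r)-(p^r-1)=r+1$ and $d_j=1$ for $2\le j\le p^r$. For $1\le j\le p^r$ the quotient $M/\gamma_{j+1}(M)$ has class $j$, coclass $r$ and dimension $j+r$.

*Property (R).* Check it on the basis. For $v\in V$, the map $\operatorname{ad}v$ sends $M$ into $V$ and kills $V$, so $(\operatorname{ad}v)^2=0$ and $(\operatorname{ad}v)^p=0=\operatorname{ad}0$. The map $\operatorname{ad}X^{p^k}$ kills $A$ and acts on $V$ as $X^{p^k}$. So its $p$-th power kills $A$ and acts on $V$ as $X^{p^{k+1}}$: it is $\operatorname{ad}X^{p^{k+1}}$ if $k<r-1$, and $0$ if $k=r-1$. Hence (R) holds for $M$ and for its quotients $M/\gamma_{j+1}(M)$.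

*From (R) to a $p$-map.* By Jacobson's theorem (*Lie Algebras*, Ch. V, Theorem 11), if $(\operatorname{ad}u_i)^p=\operatorname{ad}u_i'$ for a basis $(u_i)$ of a Lie algebra, then there is a $p$-map with $u_i^p=u_i'$. So each $M/\gamma_{j+1}(M)$, $1\le j\le p^r$, is restricted. Its dimension is $j+r$, and all values $r+1,\dots,p^r+r$ occur. $\blacksquare$

Taking $j=p^r$, we see that the bound $p^r+r$ is attained for every $p$, every $r\ge1$ and every field of characteristic $p$.
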